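# Renorming a Banach space so that multiples of extreme functionals extend every functional on a finite-dimensional subspace

## 1. Theorem 1 and its translation into an extension problem

**Theorem 1.** *Every real Banach space $X$ has an equivalent norm $|\cdot|$ such that for every finite-dimensional subspace $Y\neq\{0\}$ of $X$ and every $\varphi\in Y^*$ some element of $\mathrm{Ext}(X^*)$ extends $\varphi$. That is, $\mathrm{Ext}(X^*)$ intersects all $w^*$-closed affine subspaces of $X^*$ of finite codimension, in particular of codimension $2$. If $\varphi\neq0$, the extension can be taken to be a positive multiple of a $w^*$-strongly exposed point of the dual ball.*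

Let us unpack this. All spaces are real. Once a norm on $X$ is fixed, $X^*$ carries the dual norm, and $\mathrm{Ext}(X^*)$ denotes the set of all real multiples $tf$, $t\in\mathbb R$, of extreme points $f$ of the closed dual unit ball. The set depends on the norm. An *equivalent* norm is one that is bounded above and below by positive multiples of the given norm; it does not change the vector space $X^*$, nor its $w^*$-topology, but it can change $\mathrm{Ext}(X^*)$ completely.

The theorem answers a question found at http://gdz.sub.uni-goettingen.de/download/PPN235181684_0283/PPN235181684_0283___LOG_0038.pdf. For every Banach space, $\mathrm{Ext}(X^*)$ meets every $w^*$-closed affine subspace of codimension $1$ (we check this in Section 2). If $\dim X\ge 2$, can we always renorm so that $\mathrm{Ext}(X^*)$ meets every $w^*$-closed affine subspace of codimension $2$? The answer is yes, and one norm serves all finite codimensions at once.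

**Why affine subspaces are extension problems.** Let $Z\subset X^*$ be a $w^*$-closed linear subspace of codimension $n$, and put $Y=\{x\in X: f(x)=0 \text{ for all } f\in Z\}$. The bipolar theorem gives $Z=Y^\perp$. Restriction to $Y$ identifies $X^*/Y^\perp$ with $Y^*$ (it is onto by Hahn–Banach), so $\dim Y=n$. Hence a $w^*$-closed affine subspace of codimension $n$ has the form
$$f_0+Y^\perp=\{f\in X^*: f|_Y=\varphi\},\qquad \varphi=f_0|_Y,\quad \dim Y=n,$$
and conversely each $\varphi\in Y^*$ arises in this way, by Hahn–Banach. To meet this affine subspace with $\mathrm{Ext}(X^*)$ is to extend $\varphi$ to a multiple of an extreme point.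

**Definition.** Let $C\subset X^*$ be a $w^*$-compact convex set. A point $e\in C$ is *$w^*$-strongly exposed* if there is $z\in X$ with $e(z)=\max_{h\in C}h(z)$ such that every sequence $h_p\in C$ with $h_p(z)\to e(z)$ satisfies $\|h_p-e\|\to0$.

Such an $e$ is the only maximizer of $z$ on $C$ (apply the definition to a constant sequence), and a unique maximizer of a linear function is an extreme point: if $e=\frac12(v+w)$ with $v,w\in C$, then $v$ and $w$ are maximizers too.

*Example.* In the Euclidean ball of $\mathbb R^n$ every unit vector $a$ is strongly exposed by itself: if $|a'|_2\le1$, then $|a'-a|_2^2\le2-2\langle a',a\rangle$, which tends to $0$ when $\langle a',a\rangle\to1$.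

*Non-example.* In $\ell_\infty=\ell_1^*$ the point $f=(1,1,1,\dots)$ is an extreme point of the unit ball, but it is not $w^*$-strongly exposed. Let $h_p$ be $f$ with the $p$-th coordinate changed to $-1$. For every $z\in\ell_1$ we have $h_p(z)=f(z)-2z_p\to f(z)$, yet $\|h_p-f\|_\infty=2$.

## 2. Codimension one, the plane, and $\ell_1$

**Codimension one.** Here $Y=\mathbb Rx$ with $x\ne0$, and $\varphi$ is given by the number $t=\varphi(x)$. By Hahn–Banach, the set of $f$ in the dual ball with $f(x)=\|x\|$ is nonempty. It is $w^*$-compact and convex, so by Krein–Milman it has an extreme point $f$. If $f=\frac12(v+w)$ with $v,w$ in the dual ball, then $v(x)=w(x)=\|x\|$, so $v,w$ lie in the same set and $v=w=f$. Thus $f$ is extreme in the dual ball, and $\frac{t}{\|x\|}f$ extends $\varphi$. No renorming is needed.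

The middle of this argument will return, so we record it.

**Fact 1.** *If $C$ is convex, $u\in X$, $M=\max_{h\in C}h(u)$ and $D=\{h\in C:h(u)=M\}$, then extreme points of $D$ are extreme in $C$.* Indeed, if $e\in D$ and $e=\frac12(v+w)$ with $v,w\in C$, then $v(u),w(u)\le M$ with average $M$, so $v,w\in D$.

**The plane.** Let $\dim X=2$. Codimension-$2$ affine subspaces of $X^*$ are points, so the requirement is $\mathrm{Ext}(X^*)=X^*$. If the dual ball is the square $[-1,1]^2$, then $\mathrm{Ext}(X^*)$ is only the union of the two diagonals. With a Euclidean norm every unit functional is extreme and the requirement holds. So renorming is really needed.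

More generally, let $\dim X<\infty$ and take a Euclidean norm. Every nonzero functional is a positive multiple of a point of the dual sphere, and those points are strongly exposed by the example above. Any $\varphi\neq0$ on $Y$ has an extension, necessarily nonzero. If $\varphi=0$, then $0\in\mathrm{Ext}(X^*)$ extends it. This proves Theorem 1 for $\dim X<\infty$.

**The space $\ell_1$ with its usual norm.** The extreme points of the ball of $\ell_\infty$ are the sequences with all entries $\pm1$, so $\mathrm{Ext}(\ell_\infty)$ consists of the sequences of constant modulus. Let $Y$ be spanned by the unit vectors $e_1,e_2$, and let $\varphi(e_1)=1$, $\varphi(e_2)=0$. No sequence of constant modulus starts with $1,0$. So the usual norm fails already in codimension $2$.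

## 3. Strictly convex dual norms, and how $\ell_1(\Gamma)$ blocks them

In finite dimensions we made all points of the dual sphere extreme. The first thing to try in general is the same: find an equivalent norm whose dual norm is strictly convex. Then $\mathrm{Ext}(X^*)=X^*$. We need two tools.

**Fact 2.** *Let $C\subset X^*$ be $w^*$-compact, convex and symmetric, with $rB_{X^*}\subset C\subset RB_{X^*}$ for some $r,R>0$. Then $|x|=\sup_{h\in C}h(x)$ is an equivalent norm on $X$, and its dual unit ball is $C$.* The inclusions give $r\|x\|\le|x|\le R\|x\|$. Each $h\in C$ has $h(x)\le|x|$ for all $x$, so $C$ lies in the dual ball. If $f\notin C$, then by the separation theorem for the $w^*$-topology there is $x\in X$ with $f(x)>\sup_Ch(x)=|x|$, so $f$ is not in the dual ball. In particular, an equivalent norm $q$ on $X^*$ that is $w^*$-lower semicontinuous is a dual norm: take $C=\{q\le1\}$, which is bounded and $w^*$-closed.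

**Fact 3.** *Let $p_1,p_2$ be seminorms on a vector space and $q=(p_1^2+p_2^2)^{1/2}$. Suppose $e=\frac12(v+w)$ and $q(v),q(w)\le q(e)$. Then $p_j(v)=p_j(w)=p_j(e)$ for $j=1,2$. If moreover $p_2$ comes from a positive semidefinite inner product, then $p_2(v-w)=0$.*

*Proof.* By the triangle inequality,
$$p_j(e)^2\le\Big(\tfrac{p_j(v)+p_j(w)}2\Big)^2=\tfrac12\big(p_j(v)^2+p_j(w)^2\big)-\tfrac14\big(p_j(v)-p_j(w)\big)^2 .$$
Add over $j=1,2$:
$$q(e)^2\le\tfrac12\big(q(v)^2+q(w)^2\big)-\tfrac14\sum_j\big(p_j(v)-p_j(w)\big)^2\le q(e)^2-\tfrac14\sum_j\big(p_j(v)-p_j(w)\big)^2 .$$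
So $p_j(v)=p_j(w)$, and then $p_j(e)\le p_j(v)$ for both $j$. Since $\sum_jp_j(e)^2=q(e)^2\ge q(v)^2=\sum_jp_j(v)^2$, equality holds for each $j$. If $p_2$ satisfies the parallelogram law, then $p_2\big(\frac{v-w}2\big)^2=\frac12(p_2(v)^2+p_2(w)^2)-p_2(e)^2=0$. $\square$

**The attempt succeeds for separable $X$.** Let $(x_k)_{k\ge1}$ be dense in the unit ball of $X$ and put
$$q(f)=\Big(\|f\|^2+\sum_{k\ge1}2^{-k}f(x_k)^2\Big)^{1/2}.$$
Then $\|f\|\le q(f)\le\sqrt2\,\|f\|$. The dual norm is $w^*$-lower semicontinuous, and the series is a supremum of $w^*$-continuous partial sums, so $q$ is a $w^*$-lower semicontinuous norm and Fact 2 makes it a dual norm. If $q(f)=1$ and $f=\frac12(v+w)$ with $q(v),q(w)\le1$, Fact 3 gives $(v-w)(x_k)=0$ for all $k$, so $v=w$. Every point of the sphere is extreme, and $\mathrm{Ext}(X^*)=X^*$.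

**The attempt fails in general.** The series can see only countably many vectors. That this is no mere defect of the formula is the first half of the next theorem.

**Theorem 3.** *(a) If $\Gamma$ is uncountable, then for every equivalent norm on $\ell_1(\Gamma)$ there is a point (a $w^*$-closed affine subspace) of $\ell_1(\Gamma)^*$ not in $\mathrm{Ext}$. So "finite codimension" in Theorem 1 cannot be replaced by "arbitrary codimension". (b) $\ell_1(\omega_1)$ has an equivalent norm for which $\mathrm{Ext}$ intersects $f+Y^\perp$ for all $f\in X^*$, $X=\ell_1(\omega_1)$, and all separable subspaces $Y$.*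

We prove (a) now, by Day's argument, and (b) in Section 10.

**Proof of Theorem 3(a).** Let $|\cdot|$ be the dual norm on $\ell_\infty(\Gamma)$ of an equivalent norm of $\ell_1(\Gamma)$; it is equivalent to $\|\cdot\|_\infty$. Let $\Sigma$ be the set of countably supported $x\in\ell_\infty(\Gamma)$ with $\|x\|_\infty=1$. For $x\in\Sigma$ let
$$F_x=\{y\in\Sigma:y=x\text{ on }\mathrm{supp}\,x\},\qquad M(x)=\sup_{y\in F_x}|y|,\qquad m(x)=\inf_{y\in F_x}|y| .$$
We look for an $x$ with $M(x)=m(x)$, that is, with $|\cdot|$ constant on $F_x$.

**Step 1: halve the oscillation.** Choose $x_0\in\Sigma$ arbitrarily, and inductively $x_{n+1}\in F_{x_n}$ with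
$$|x_{n+1}|\ge\tfrac14\big(3M(x_n)+m(x_n)\big).$$
This is possible: the right side is less than $M(x_n)$ if $m(x_n)<M(x_n)$, and otherwise every element of $F_{x_n}$ will do. Since $x_{n+1}=x_n\ne0$ on $\mathrm{supp}\,x_n$, the supports increase, and $F_{x_{n+1}}\subset F_{x_n}$. Let $y\in F_{x_{n+1}}$. The vector $2x_{n+1}-y$ equals $x_{n+1}$ on $\mathrm{supp}\,x_{n+1}$ and $-y$ elsewhere. So it has the same absolute values as $y$ at every coordinate, and it lies in $F_{x_{n+1}}\subset F_{x_n}$. Hence $|2x_{n+1}-y|\le M(x_n)$ and
$$|y|\ge2|x_{n+1}|-|2x_{n+1}-y|\ge\tfrac12\big(3M(x_n)+m(x_n)\big)-M(x_n)=\tfrac12\big(M(x_n)+m(x_n)\big).$$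
So $m(x_{n+1})\ge\frac12(M(x_n)+m(x_n))$. With $M(x_{n+1})\le M(x_n)$ this gives $M(x_{n+1})-m(x_{n+1})\le\frac12\big(M(x_n)-m(x_n)\big)$.

**Step 2: pass to the limit.** Let $x=x_n$ on $\mathrm{supp}\,x_n$ for every $n$, and $x=0$ elsewhere. This is consistent, the support is countable, $|x|\le1$ at each coordinate, and the supremum $1$ is already reached over $\mathrm{supp}\,x_0$; so $x\in\Sigma$. An element of $F_x$ agrees with $x_n$ on $\mathrm{supp}\,x_n$, so $F_x\subset\bigcap_nF_{x_n}$, and the oscillation of $|\cdot|$ on $F_x$ is $0$.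

**Step 3: find a segment in the sphere.** As $\Gamma$ is uncountable, there is $\gamma\notin\mathrm{supp}\,x$. The points $x$ and $x\pm1_{\{\gamma\}}$ all lie in $F_x$, so they have the same norm $|x|$. Thus $x\ne0$ is the midpoint of a nondegenerate segment in the sphere of radius $|x|$. If we had $x=tf$ with $f$ extreme in the dual ball, then $|f|=1$ and $f=\pm x/|x|$, which is the midpoint of a nondegenerate segment in the ball. So $x\notin\mathrm{Ext}$. $\square$

For uncountable $\Gamma$, then, some functionals on $\ell_1(\Gamma)$ are never multiples of extreme points. What is left to hope for is that extreme points are rich enough after restriction to each finite-dimensional $Y$.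

## 4. Planting ellipsoids on the dual ball

**One subspace.** Let $\dim X=\infty$, and fix a single $Y$ with $\dim Y=n\ge1$. Choose a unit vector $u\notin Y$ and $c\in X^*$ with $c|_Y=0$, $c(u)=1$. Choose $g_1,\dots,g_n\in X^*$ whose restrictions form a basis of $Y^*$; subtracting $g_m(u)c$ from $g_m$ changes nothing on $Y$, so we may assume $g_m(u)=0$. For $L>1$ put
$$D=\Big\{Lc+\sum_ma_mg_m:|a|_2\le1\Big\},\qquad C=\mathrm{conv}(B_{X^*}\cup D\cup-D).$$
The value at $u$ is $L$ on all of $D$, at most $1$ on $B_{X^*}$, and $-L$ on $-D$. So $D=\{h\in C:h(u)=L\}$, and by Fact 1 the extreme points of $D$ are extreme in $C$. These are the points with $|a|_2=1$. On $Y$ they restrict to $\sum a_mg_m|_Y$, $|a|_2=1$, an ellipsoid surface around $0$ that meets every ray of $Y^*$. For this one $Y$ we are done: a flat ellipsoid, pushed away in a direction $c$ that $Y$ does not notice.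

**All subspaces: two difficulties.** Each planted ellipsoid needs its own $u$ at which the other ellipsoids stay well below. We shall get these vectors from a biorthogonal system $f_\alpha(x_\beta)=\delta_{\alpha\beta}$ with $\|x_\alpha\|=1$, $\|f_\alpha\|\le3$.

The first difficulty is the number of subspaces. In $\ell_2$ such a system is countable, because $1=f_\alpha(x_\alpha-x_\beta)\le3\|x_\alpha-x_\beta\|$ makes the $x_\alpha$ uniformly separated, while there are uncountably many planes. So one ellipsoid must serve many $Y$. This is possible for the shape: the same $g_1,\dots,g_n$ restrict to a basis on many subspaces.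

The second difficulty is the drift. If $c$ is chosen before $Y$, then $c|_Y\ne0$, and the restricted ellipsoid is centered at $Lc|_Y$ and not at $0$. If $0$ is outside, rays are lost: on a circle of radius $1$ in $\mathbb R^2$ with center $(t,0)$, $t>1$, all points have first coordinate at least $t-1>0$, so no multiple of such a point equals $(0,1)$. We need $Lc|_Y$ to be small compared with the size $\rho$ of the ellipsoid on $Y$, and $\rho>0$ depends on $Y$ and can be as small as it likes.

**What gets past the drift.** Give each tuple $(g_1,\dots,g_n)$ infinitely many functionals $f_1,f_2,\dots$, bounded by $3$, and plant one ellipsoid for each pair $k<l$, in the direction $c=\frac12(f_k-f_l)$. When $Y$ arrives, the restrictions $f_k|_Y$ lie in a compact set, so two of them are as close as we want, and the corresponding $c|_Y$ is as small as we want.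

Differences are needed here; a single $f_k$ may never become small on $Y$. In $\ell_\infty$ take $x_k$ the unit vectors, $f_k$ the coordinate functionals, and $Y\ni y=(1,1,1,\dots)$: then $f_k(y)=1$ for all $k$, while $(f_k-f_l)(y)=0$. The price of differences is that pairs can share an index, so the ellipsoids interact a little. We shall see that the interaction is at most $\frac12$, and this is affordable.

It remains to match the number of tuples to the length of the biorthogonal system.

## 5. A bounded biorthogonal system as long as a total set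

From here to the end of Section 8, $\dim X=\infty$, with norm $\|\cdot\|$.

**Definition.** A set $G\subset X^*$ is *total* if $g(x)=0$ for all $g\in G$ implies $x=0$. Let $\kappa$ be the least cardinality of a total subset of $X^*$.

The cardinal $\kappa$ is infinite: with $N$ functionals forming a total set, $x\mapsto(g(x))_g$ would inject $X$ into $\mathbb R^N$.

*Examples.* For $\ell_\infty$ we have $\kappa=\omega$, by the coordinate functionals, although the space is not separable. For $\ell_2(\Gamma)$ with $\Gamma$ uncountable, $\kappa=|\Gamma|$. The coordinates show $\kappa\le|\Gamma|$. If $|A|<|\Gamma|$, the supports of the elements of $A\subset\ell_2(\Gamma)$ cover at most $\max(|A|,\omega)<|\Gamma|$ indices, so some unit vector is annihilated by $A$.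

Fix a total $G$ with $|G|=\kappa$ and $\|g\|=1$ for $g\in G$. (Drop $0$ and normalize; the set stays total, so its cardinality cannot fall below $\kappa$.)

**Lemma 1.** *There are $(x_\alpha,f_\alpha)_{\alpha<\kappa}$ in $X\times X^*$ with $\|x_\alpha\|=1$, $\|f_\alpha\|\le3$, $f_\alpha(x_\beta)=\delta_{\alpha\beta}$.*

*Proof.* We use transfinite induction, regarding $\kappa$ as an initial ordinal, so $|\alpha|<\kappa$ for $\alpha<\kappa$. Suppose $x_\beta,f_\beta$ are constructed for $\beta<\alpha$. The new vector must be killed by the old functionals, and the new functional must kill the old vectors. So put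
$$W=\bigcap_{\beta<\alpha}\ker f_\beta,\qquad S=\overline{\mathrm{span}}\{x_\beta:\beta<\alpha\}$$
(for $\alpha=0$: $W=X$, $S=\{0\}$). The set $\{f_\beta:\beta<\alpha\}$ has fewer than $\kappa$ elements, so it is not total, and $W\ne\{0\}$.

**Claim.** There is $w\in W$ with $\|w\|=1$ and $\mathrm{dist}(w,S)\ge\frac13$.

Given the claim, let $x_\alpha=w$. By Hahn–Banach there is $f_\alpha$ with $f_\alpha|_S=0$, $f_\alpha(w)=1$ and $\|f_\alpha\|=1/\mathrm{dist}(w,S)\le3$. Then $f_\alpha(x_\beta)=0$ for $\beta<\alpha$ because $x_\beta\in S$, and $f_\beta(x_\alpha)=0$ because $x_\alpha\in W$. So the induction continues.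

*Proof of the claim.* Suppose that every unit vector of $W$ is at distance less than $\frac13$ from $S$. The aim is to show that $W$ is then small, and to deduce that fewer than $\kappa$ functionals are total.

**Step 1: cover the relevant part of $S$.** There is $Q\subset S$ with $|Q|<\kappa$ such that each $s\in S$ with $\|s\|\le\frac43$ is at distance less than $\frac1{12}$ from some $q\in Q$. If $\kappa=\omega$, then $\alpha$ is finite, $S$ is finite-dimensional, and a finite $Q$ exists by compactness. If $\kappa>\omega$, let $Q$ be the set of rational linear combinations of the $x_\beta$. It is dense in $S$, and $|Q|\le\max(|\alpha|,\omega)<\kappa$.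

**Step 2: transfer the covering to $W$.** Let $w\in W$, $\|w\|=1$. There is $s\in S$ with $\|w-s\|<\frac13$, so $\|s\|<\frac43$, and there is $q\in Q$ with $\|w-q\|<\frac13+\frac1{12}=\frac5{12}$. For each $q\in Q$ for which some unit vector $w\in W$ satisfies $\|w-q\|<\frac5{12}$, choose one such vector $w_q$. Let $V\subset W$ be the closed span of these $w_q$. Every unit $w\in W$ satisfies $\|w-w_q\|<\frac5{12}+\frac5{12}=\frac56$ for a suitable $q$. So all unit vectors of $W$ are within $\frac56$ of the closed subspace $V$. If $V\neq W$, Riesz' lemma would give a unit vector of $W$ at distance at least $\frac{11}{12}$ from $V$. Hence $V=W$.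

**Step 3: contradiction when $\kappa=\omega$.** Here $Q$ is finite, so $W=V$ is finite-dimensional. Also $W$ is an intersection of finitely many kernels, so it has finite codimension. Thus $\dim X<\infty$, a contradiction.

**Step 4: contradiction when $\kappa>\omega$.** Rational combinations of the $w_q$ form a dense subset $W_0$ of $W$ with $|W_0|\le\max(|Q|,\omega)<\kappa$. For $w\in W_0$ choose $h_w\in X^*$ with $\|h_w\|=1$, $h_w(w)=\|w\|$. Suppose $x$ is annihilated by all $f_\beta$, $\beta<\alpha$, and by all $h_w$, $w\in W_0$. The first condition says $x\in W$. Given $\eta>0$, take $w\in W_0$ with $\|w-x\|<\eta$. Then $\|w\|=h_w(w)=h_w(w-x)\le\eta$, so $\|x\|\le2\eta$. Hence $x=0$. So $\{f_\beta\}\cup\{h_w\}$ is a total set of cardinality less than $\kappa$, a contradiction. This proves the claim and the lemma. $\square$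

## 6. The new dual ball

**Step 1: index the system by tuples.** Let $\mathcal F$ be the set of all finite tuples $\mathbf g=(g_1,\dots,g_n)$, $n\ge1$, of distinct elements of $G$. As $G$ is infinite with $|G|=\kappa$, we have $|\mathcal F\times\mathbb N|=\kappa$. So the system of Lemma 1 can be relabelled as $(x_{\mathbf g,k},f_{\mathbf g,k})$ with $\mathbf g\in\mathcal F$, $k\in\mathbb N$.

**Step 2: directions and corrected shapes.** For an index $i=(\mathbf g,k,l)$ with $\mathbf g=(g_1,\dots,g_n)\in\mathcal F$ and $k<l$ put
$$u_i=x_{\mathbf g,k}-x_{\mathbf g,l},\qquad c_i=\tfrac12(f_{\mathbf g,k}-f_{\mathbf g,l}),\qquad \tilde g^i_m=g_m-g_m(u_i)\,c_i\quad(1\le m\le n).$$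
The correction from $g_m$ to $\tilde g^i_m$ is there to make the ellipsoid flat as seen by $u_i$, as in Section 4. We read off
$$\|u_i\|\le2,\quad\|c_i\|\le3,\quad c_i(u_i)=\tfrac12(1+1)=1,\quad \tilde g^i_m(u_i)=0,\quad\|\tilde g^i_m\|\le1+2\cdot3=7. \tag{1}$$

**Step 3: bound the interaction.** We claim
$$|c_j(u_i)|\le\tfrac12\qquad\text{for } j\ne i. \tag{2}$$
If the tuples in $i$ and $j$ differ, the value is $0$ by biorthogonality. Otherwise $j=(\mathbf g,k',l')$ and
$$c_j(u_i)=\tfrac12(\delta_{k'k}-\delta_{k'l}-\delta_{l'k}+\delta_{l'l}).$$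
Since $k<l$, $k'<l'$ and $j\neq i$, the sets $\{k,l\}$ and $\{k',l'\}$ are different, so they share at most one element, and at most one of the four deltas is nonzero.

**Step 4: plant the ellipsoids.** Let $L=40$ and
$$D_i=\Big\{Lc_i+n^{-1/2}\sum_{m=1}^na_m\tilde g^i_m:\ a\in\mathbb R^n,\ |a|_2\le1\Big\},\qquad C=\overline{\mathrm{conv}}^{\,w^*}\Big(B_{X^*}\cup\bigcup_i(D_i\cup-D_i)\Big).$$
Here $n$ is the length of the tuple in $i$; the factor $n^{-1/2}$ keeps the ellipsoids uniformly bounded. By Cauchy–Schwarz,
$$\Big\|n^{-1/2}\sum_ma_m\tilde g^i_m\Big\|\le7n^{-1/2}\sum_m|a_m|\le7|a|_2. \tag{3}$$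
So $D_i\subset(40\cdot3+7)B_{X^*}=127B_{X^*}$. Thus $C$ is $w^*$-compact, convex, symmetric, and $B_{X^*}\subset C\subset127B_{X^*}$. By Fact 2, $|x|=\sup_{h\in C}h(x)$ is an equivalent norm on $X$ with dual unit ball $C$. This is the norm of Theorem 1.

**Step 5: each $D_i$ sticks out.** Fix $i$ and collect everything else in
$$R_i=\overline{\mathrm{conv}}^{\,w^*}\Big(B_{X^*}\cup-D_i\cup\bigcup_{j\ne i}(D_j\cup-D_j)\Big).$$
We show
$$h(u_i)=40\ \text{ for } h\in D_i,\qquad h(u_i)\le34\ \text{ for } h\in R_i. \tag{4}$$
The first part is (1). For the second, $h(u_i)\le\|u_i\|\le2$ on $B_{X^*}$ and $h(u_i)=-40$ on $-D_i$; on $\pm D_j$ with $j\ne i$, (2) and (3) give $|h(u_i)|\le40\cdot\frac12+7\cdot2=34$. The set $\{h:h(u_i)\le34\}$ is convex and $w^*$-closed, so it contains $R_i$.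

**Step 6: describe $C$ by two pieces.** We have
$$C=\mathrm{conv}(D_i\cup R_i)=\{\lambda d+(1-\lambda)r:\ 0\le\lambda\le1,\ d\in D_i,\ r\in R_i\}. \tag{5}$$
The set $D_i$ is convex and $w^*$-compact, as an affine continuous image of a Euclidean ball. The set $R_i$ is convex and $w^*$-compact by definition, being bounded. For convex $D_i,R_i$ the set on the right of (5) is their convex hull. It is the image of the compact set $[0,1]\times D_i\times R_i$ under a continuous map, so it is $w^*$-compact. It contains $B_{X^*}$ and all $\pm D_j$, hence $C$; the reverse inclusion is clear.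

From (4) and (5), $D_i=\{h\in C:h(u_i)=40\}$, so Fact 1 already shows that extreme points of $D_i$ are extreme in $C$. Theorem 1 promises more, namely strong exposure. That is the next lemma.

## 7. Boundary points of the ellipsoids are strongly exposed

**Lemma 2.** *Let $i=(\mathbf g,k,l)$ be such that $\tilde g^i_1,\dots,\tilde g^i_n$ are linearly independent, and let $|a|_2=1$. Then $e=Lc_i+n^{-1/2}\sum_ma_m\tilde g^i_m$ is a $w^*$-strongly exposed point of $C$, in particular an extreme point.*

*Proof.* The vector $u_i$ selects the whole ellipsoid $D_i$. We tilt it slightly, so as to select the single point $e$ of $D_i$.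

**Step 1: the tilted vector.** By linear independence the map $x\mapsto(\tilde g^i_1(x),\dots,\tilde g^i_n(x))$ is onto $\mathbb R^n$, so there is $y\in X$ with $\tilde g^i_m(y)=\sqrt n\,a_m$ for all $m$. Let $z=u_i+\eta y$, with $\eta>0$ so small that $\eta(127+120)\|y\|<6$.

**Step 2: values on $D_i$.** Let $d=Lc_i+n^{-1/2}\sum_ma'_m\tilde g^i_m$ with $|a'|_2\le1$. By (1),
$$d(z)=L+\eta Lc_i(y)+\eta\langle a',a\rangle .$$
So the maximum over $D_i$ is $M=L+\eta Lc_i(y)+\eta=e(z)$, and $d(z)=M-\eta(1-\langle a',a\rangle)$.

**Step 3: values on $R_i$.** For $r\in R_i$, (4) and $R_i\subset127B_{X^*}$ give $r(z)\le34+127\eta\|y\|$. Since $|Lc_i(y)|\le120\|y\|$,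
$$34+127\eta\|y\|<40-120\eta\|y\|<M .$$
So there is $\theta>0$ with $r(z)\le M-\theta$ for all $r\in R_i$. In particular $M=\max_Cz=e(z)$, by (5).

**Step 4: maximizing sequences converge to $e$ in norm.** Let $h_p\in C$ with $h_p(z)\to M$. By (5) write $h_p=\lambda_pd_p+(1-\lambda_p)r_p$, where $d_p\in D_i$ has parameter $a^{(p)}$, $|a^{(p)}|_2\le1$, and $r_p\in R_i$. Then
$$M-h_p(z)\ \ge\ \lambda_p\,\eta\big(1-\langle a^{(p)},a\rangle\big)+(1-\lambda_p)\,\theta .$$
Both terms on the right are nonnegative, so both tend to $0$. Hence $\lambda_p\to1$, and then $\langle a^{(p)},a\rangle\to1$. Now $|a^{(p)}-a|_2^2\le2-2\langle a^{(p)},a\rangle\to0$. By (3) and $C\subset127B_{X^*}$,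
$$\|h_p-e\|\le\lambda_p\|d_p-e\|+(1-\lambda_p)\|r_p-e\|\le7|a^{(p)}-a|_2+254(1-\lambda_p)\to0 .$$
So $z$ strongly exposes $e$ in $C$. As noted after the definition, $e$ is then extreme. (Convergence in $\|\cdot\|$ and in the new dual norm are the same thing.) $\square$

## 8. Absorbing the drift: the end of the proof of Theorem 1

If $\varphi=0$, then $0\in\mathrm{Ext}(X^*)$ extends it. So let $Y\subset X$ with $\dim Y=n\ge1$ and $0\neq\varphi\in Y^*$. On $Y$ and $Y^*$ use the norm $\|\cdot\|$ and its dual norm.

**Step 1: choose the shape.** The restrictions $g|_Y$, $g\in G$, span $Y^*$: otherwise, $Y$ being finite-dimensional, some nonzero $y\in Y$ would be annihilated by all of them, against totality. So there is $\mathbf g=(g_1,\dots,g_n)\in\mathcal F$ with $g_1|_Y,\dots,g_n|_Y$ a basis of $Y^*$. The map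
$$T_0:\mathbb R^n\to Y^*,\qquad T_0a=n^{-1/2}\sum_ma_mg_m|_Y,$$
is an isomorphism, so $\|T_0a\|\ge\rho|a|_2$ for some $\rho>0$. Fix $\varepsilon>0$ with $42\varepsilon<\rho$.

**Step 2: choose a direction that is small on $Y$.** The functionals $f_{\mathbf g,k}|_Y$, $k\in\mathbb N$, lie in the compact set $3B_{Y^*}$. So there are $k<l$ with $\|(f_{\mathbf g,k}-f_{\mathbf g,l})|_Y\|<2\varepsilon$. With $i=(\mathbf g,k,l)$ this says $\|c_i|_Y\|<\varepsilon$.

**Step 3: the correction of the shape does little harm on $Y$.** Let $T_ia=n^{-1/2}\sum_ma_m\tilde g^i_m|_Y$. Since $|g_m(u_i)|\le2$,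
$$\|T_ia-T_0a\|\le n^{-1/2}\sum_m|a_m|\,|g_m(u_i)|\,\|c_i|_Y\|\le2\varepsilon|a|_2,\qquad\text{so}\qquad\|T_ia\|\ge(\rho-2\varepsilon)|a|_2 .$$
Hence $T_i:\mathbb R^n\to Y^*$ is injective, so it is an isomorphism. The $\tilde g^i_m$ are linearly independent already on $Y$, and Lemma 2 applies to $i$.

**Step 4: the origin is inside the restricted ellipsoid.** Let $b=T_i^{-1}(-Lc_i|_Y)$. By Steps 2 and 3,
$$|b|_2\le\frac{40\varepsilon}{\rho-2\varepsilon}<1,$$
where the last inequality is exactly $42\varepsilon<\rho$. So the parameter $b$, which cancels the drift on $Y$, is in the open unit ball.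

**Step 5: hit the ray of $\varphi$.** Let $v=T_i^{-1}\varphi\neq0$. The continuous function $s\mapsto|b+sv|_2$ is less than $1$ at $s=0$ and tends to $\infty$, so there is $s>0$ with $|b+sv|_2=1$. Put $a=b+sv$ and $e=Lc_i+n^{-1/2}\sum_ma_m\tilde g^i_m$. By Lemma 2, $e$ is a $w^*$-strongly exposed, hence extreme, point of the dual ball $C$ of $|\cdot|$, and
$$e|_Y=Lc_i|_Y+T_ib+sT_iv=Lc_i|_Y-Lc_i|_Y+s\varphi=s\varphi .$$
So $s^{-1}e\in\mathrm{Ext}(X^*)$ is a positive multiple of a $w^*$-strongly exposed point of the dual ball, and it extends $\varphi$. This proves Theorem 1; the case $n=2$ answers the question of Section 1 in the affirmative. $\blacksquare$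

## 9. Such norms are arbitrarily close to any given norm

The norm of Section 6 is far from the original one: the constant is $127$. A small admixture of it is enough.

**Theorem 2.** *For every equivalent norm $|\cdot|_0$ on $X$ and every $\varepsilon>0$ there is an equivalent norm $N$ with $(1+\varepsilon)^{-1}|\cdot|_0\le N\le|\cdot|_0$ for which $\mathrm{Ext}(X^*)$ intersects all $w^*$-closed affine subspaces of finite codimension.*

*Proof.* Let $|\cdot|$ be a norm as in Theorem 1, with dual ball $C$. Write $|\cdot|^*$, $|\cdot|_0^*$ for the dual norms, and let $|\cdot|^*\le K|\cdot|_0^*$.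

**Step 1: define $N$.** Choose $\delta>0$ with $\sqrt{1+\delta K^2}\le1+\varepsilon$ and put
$$q(f)=\big((|f|_0^*)^2+\delta(|f|^*)^2\big)^{1/2}.$$
Then $|\cdot|_0^*\le q\le(1+\varepsilon)|\cdot|_0^*$. Both dual norms are $w^*$-lower semicontinuous, so $q$ is an equivalent $w^*$-lower semicontinuous norm. By Fact 2 it is the dual norm of the equivalent norm $N(x)=\sup\{f(x):q(f)\le1\}$. The inclusions
$$(1+\varepsilon)^{-1}\{|\cdot|_0^*\le1\}\subset\{q\le1\}\subset\{|\cdot|_0^*\le1\}$$
give $(1+\varepsilon)^{-1}|\cdot|_0\le N\le|\cdot|_0$.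

**Step 2: extreme points survive.** We show that if $e$ is extreme in $C$, then $e/q(e)$ is extreme in $\{q\le1\}$. Then $\mathrm{Ext}(X^*)$ for $N$ contains $\mathrm{Ext}(X^*)$ for $|\cdot|$, and Theorem 1 finishes the proof. Note that $|e|^*=1$. Scaling by $q(e)$, suppose $e=\frac12(v+w)$ with $q(v),q(w)\le q(e)$. Apply Fact 3 with $p_1=|\cdot|_0^*$ and $p_2=\sqrt\delta\,|\cdot|^*$. It gives $|v|^*=|w|^*=|e|^*=1$. So $v,w\in C$, and $v=w=e$ because $e$ is extreme in $C$. $\blacksquare$

## 10. Separable subspaces of $\ell_1(\omega_1)$

By Theorem 3(a), no equivalent norm on $\ell_1(\omega_1)$ makes every functional a multiple of an extreme point. We now prove Theorem 3(b): for this space one can nevertheless reach all separable $Y$. The ellipsoids are replaced by infinite-dimensional strictly convex bodies, and the drift is no problem, because a direction that vanishes exactly on $Y$ is available.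

**Proof of Theorem 3(b).** Let $X=\ell_1(\omega_1)$ with unit vectors $e_\gamma$, and let $e_\gamma^*\in\ell_\infty(\omega_1)=X^*$ be the coordinate functionals.

**Step 1: strictly convex bodies on initial segments.** For $\omega\le\gamma<\omega_1$ the set $[0,\gamma)$ is countably infinite; let $\{\gamma_k\}_{k\ge1}$ enumerate it. On $E_\gamma=\{f\in\ell_\infty(\omega_1):f=0\text{ off }[0,\gamma)\}$ consider the norm
$$p_\gamma(f)=\Big(\|f\|_\infty^2+\sum_k2^{-k}f(\gamma_k)^2\Big)^{1/2},\qquad K_\gamma=\{f\in E_\gamma:p_\gamma(f)\le1\}.$$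
The subspace $E_\gamma$ is $w^*$-closed and $p_\gamma$ is $w^*$-lower semicontinuous (as in Section 3), so $K_\gamma$ is convex and $w^*$-compact. If $p_\gamma(f)=1$ and $f=\frac12(v+w)$ with $v,w\in K_\gamma$, Fact 3 gives $(v-w)(\gamma_k)=0$ for all $k$, so $v=w$. Hence every $f\in E_\gamma$ with $p_\gamma(f)=1$ is extreme in $K_\gamma$.

**Step 2: plant the bodies.** Let
$$D_\gamma=2e_\gamma^*+K_\gamma,\qquad C=\overline{\mathrm{conv}}^{\,w^*}\Big(B_{X^*}\cup\bigcup_{\omega\le\gamma<\omega_1}(D_\gamma\cup-D_\gamma)\Big).$$
Since $K_\gamma\subset B_{X^*}$, we have $B_{X^*}\subset C\subset3B_{X^*}$. By Fact 2, $C$ is the dual ball of an equivalent norm.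

**Step 3: each $D_\gamma$ is a face.** Evaluate at $e_\gamma$. On $D_\gamma$ the value is $2$, since elements of $K_\gamma$ vanish at $\gamma\notin[0,\gamma)$. On $B_{X^*}$ it is at most $1$; on $-D_\gamma$ it is $-2$. On $\pm D_\beta$ with $\beta\ne\gamma$ it is $\pm f(\gamma)$ with $f\in K_\beta$, so at most $1$. Let $R_\gamma$ be the $w^*$-closed convex hull of $B_{X^*}$, $-D_\gamma$ and all $\pm D_\beta$, $\beta\ne\gamma$; then $R_\gamma\subset\{h:h(e_\gamma)\le1\}$. Exactly as in Step 6 of Section 6, $C=\{\lambda d+(1-\lambda)r:0\le\lambda\le1,\ d\in D_\gamma,\ r\in R_\gamma\}$. The value of $\lambda d+(1-\lambda)r$ at $e_\gamma$ is at most $2\lambda+(1-\lambda)=1+\lambda$, and it can equal $2$ only if $\lambda=1$. So $D_\gamma=\{h\in C:h(e_\gamma)=2\}$ where $2$ is the maximum, and by Fact 1 extreme points of $D_\gamma$ are extreme in $C$.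

**Step 4: extend.** Let $Y$ be a separable subspace, $f\in X^*$ and $\varphi=f|_Y$. If $\varphi=0$, then $0\in\mathrm{Ext}(X^*)$ lies in $f+Y^\perp$. Let $\varphi\neq0$. Each element of $\ell_1(\omega_1)$ has countable support, so the supports of a countable dense subset of $Y$ have a countable union, and this union lies in $[0,\gamma)$ for some $\gamma\in[\omega,\omega_1)$. The vectors supported in $[0,\gamma)$ form a closed subspace, so all elements of $Y$ are supported in $[0,\gamma)$. Therefore $f_1=f\cdot1_{[0,\gamma)}\in E_\gamma$ still extends $\varphi$, and $f_1\ne0$. Let $s=1/p_\gamma(f_1)>0$. By Step 1, $sf_1$ is extreme in $K_\gamma$. So $h=2e_\gamma^*+sf_1$ is extreme in $D_\gamma$, and by Step 3 it is extreme in $C$. Since $e_\gamma^*$ vanishes on $Y$, we get $h|_Y=s\varphi$. Thus $s^{-1}h\in\mathrm{Ext}(X^*)$ lies in $f+Y^\perp$. $\blacksquare$
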